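# Quasiconformal maps of $\mathbb R^n$ that crush a large part of a hyperplane

## Two theorems on crushing a hyperplane

Throughout, $n\ge 3$ and $m=n-1\ge 2$. Points of $\mathbb R^n$ are written $z=(x,t)$ with $x\in\mathbb R^m$, $t\in\mathbb R$, and $\mathbb R^m$ is identified with $\mathbb R^m\times\{0\}$. The vectors $e_1,\dots,e_n$ are the standard basis, and $|\cdot|_m$ is $m$-dimensional Hausdorff measure, normalized to agree with Lebesgue measure on $\mathbb R^m$.

**Theorem 1.** Let $n\ge 3$ and $m=n-1$.

- (a) There are a quasiconformal map $f:\mathbb R^n\to\mathbb R^n$ and a set $E\subset\mathbb R^m$ of full $m$-measure with $|f(E)|_m=0$.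
- (b) For every $s\in(0,1)$ there are $H=H(n,s)$ and $C=C(n,s)$ such that for every $\varepsilon\in(0,1)$ there are a quasiconformal $f:\mathbb R^n\to\mathbb R^n$ with constant $H$ and a closed set $E\subset\mathbb R^m$, with $f(z+e_i)=f(z)+e_i$ and $E+e_i=E$ for $i\le m$, such that
$$|[0,1]^m\setminus E|_m\le\varepsilon,\qquad |f(E)|_m=0,\qquad |f([0,1]^m)|_m\le C\varepsilon^{-(m-s)/s}.$$
In particular $|E|_m>0$ and $f(\mathbb R^m)$ has locally finite $m$-measure.

A second theorem limits what (b) can achieve.

**Theorem 2.** Let $n\ge3$ and let $f:\mathbb R^n\to\mathbb R^n$ be quasiconformal with constant $H$. There is $c=c(n,H)>0$ such that for each closed cube $Q\subset\mathbb R^m$ with $|f(Q)|_m<\infty$ and each $E\subset Q$ with $|f(E)|_m=0$,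
$$\frac{|Q\setminus E|_m}{|Q|_m}\ \ge\ c\left(\frac{(\operatorname{diam} f(Q))^m}{|f(Q)|_m}\right)^{1/(m-1)} .$$
Consequently:

- if $f(\mathbb R^m)$ has locally finite $m$-measure and $|f(E)|_m=0$, then $E$ has full measure in no nonempty open subset of $\mathbb R^m$;
- in Theorem 1(a), every nonempty open subset of $\mathbb R^m$ has image of infinite $m$-measure;
- if $f(z+e_i)=f(z)+e_i$ for $i\le m$, $|f(E)|_m=0$ and $|[0,1]^m\setminus E|_m\le\varepsilon$, then $|f([0,1]^m)|_m\ge c^{m-1}\varepsilon^{-(m-1)}$. Since $(m-s)/s\downarrow m-1$ as $s\uparrow1$, Theorem 1(b) shows that here $m-1$ cannot be replaced by any larger exponent with a constant depending only on $n,H$. (Whether the exponent $m-1$ itself is attained is not decided here.)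

## Full measure, positive measure, and the price in area

A quasiconformal map distorts small spheres by a bounded factor, in the following precise sense.

**Definition (quasiconformal).** A homeomorphism $f:U\to V$ between open sets of $\mathbb R^n$ is quasiconformal, with constant $H\ge1$, if it preserves orientation and for every $x\in U$ there is $r_x>0$ with
$$\sup_{|y-x|=r}|f(y)-f(x)|\le H\inf_{|y-x|=r}|f(y)-f(x)|\qquad\text{for all }0<r\le r_x .$$

Take the flat hyperplane $\mathbb R^m$ and look at its image, a topological hypersurface that may be very rough. Can a set of positive, or even full, $m$-measure in the hyperplane be sent to a set of zero $m$-measure on this surface? For $n=3$, results of N.–Romney say yes in two forms: there is an example with $E$ of full measure, and there is an example with $|E|_2>0$ in which the image of the plane has locally finite $2$-measure. The slides "Inverse absolute continuity of quasiconformal maps" (https://dntalam.webpages.auth.gr/files/iac_slides.pdf) ask whether such a construction can be performed in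 $\mathbb R^n$, $n\ge3$. Theorem 1 answers yes for every $n\ge3$; the argument treats all $n\ge 3$ at once and does not use the case $n=3$.

The two parts of Theorem 1 cannot be merged. By the first consequence in Theorem 2, if the image surface has locally finite area, then the part of the hyperplane that is not crushed is met, in positive measure, by every open set. So in (b) the uncrushed part may have measure at most $\varepsilon$ per unit cell, but it can never be null. Theorem 2 gives the price as well: for periodic maps, area at least a constant times $\varepsilon^{-(m-1)}$ per cell, while Theorem 1(b) pays $\varepsilon^{-(m-s)/s}$, with $s<1$ as close to $1$ as we please.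

## Quasisymmetry and the condition number

For an invertible matrix $A$ put $\kappa(A)=\|A\|\,\|A^{-1}\|$. It is the ratio of the largest to the smallest value of $|Av|$ over unit vectors $v$.

**Definition (quasisymmetric).** Let $\eta$ be a homeomorphism of $[0,\infty)$. A homeomorphism $F:\mathbb R^n\to\mathbb R^n$ is $\eta$-quasisymmetric if
$$|F(x)-F(y)|\le\eta\Big(\frac{|x-y|}{|x-z|}\Big)\,|F(x)-F(z)|\qquad\text{for all }y\text{ and all }z\ne x.\tag{1}$$

Example. Let $F(x)=Ax$ with $A$ invertible. Then $|A(x-y)|\le\|A\||x-y|$ and $|A(x-z)|\ge\|A^{-1}\|^{-1}|x-z|$, so (1) holds with $\eta(\tau)=\kappa(A)\tau$. If $\det A>0$, then $F$ is quasiconformal, and the best constant is $\kappa(A)$.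

Quasiconformality is a condition at small scales; quasisymmetry holds at all scales. We use one known theorem, which turns the first into the second with uniform control.

**Fact F.** If $F:\mathbb R^n\to\mathbb R^n$ is an orientation-preserving homeomorphism and
$$\limsup_{r\to0}\frac{\sup_{|y-x|=r}|F(y)-F(x)|}{\inf_{|y-x|=r}|F(y)-F(x)|}\le H\qquad\text{for all }x,$$
then $F$ is $\eta$-quasisymmetric with $\eta$ depending only on $n$ and $H$.

References: Väisälä, *Lectures on $n$-dimensional quasiconformal mappings*, §34, gives $K$-quasiconformality with $K=K(n,H)$; Väisälä, Trans. AMS 264 (1981), gives quasisymmetry with $\eta=\eta_{n,K}$; see also Heinonen–Koskela, Acta Math. 181 (1998).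

For a $C^1$ diffeomorphism, $F(y)-F(x)=DF(x)(y-x)+o(|y-x|)$, so the limsup in Fact F equals
$$\max_{|v|=1}|DF(x)v|\Big/\min_{|v|=1}|DF(x)v|=\kappa(DF(x)).\tag{2}$$
So an orientation-preserving $C^1$ diffeomorphism of $\mathbb R^n$ with $\kappa(DF)\le H$ everywhere is quasisymmetric with $\eta=\eta_{n,H}$. This is how we shall use Fact F: we build smooth maps $F_k$ with one common bound on $\kappa(DF_k)$ and pass to the limit.

## Stretching inside the hyperplane, and the anisotropy that stops it

Here is the first thing to try. Put $\lambda=\frac1{2m}$. Choose a smooth $1$-periodic $p:\mathbb R\to\mathbb R$ whose derivative satisfies $1+p'=\lambda$ except on an interval of small length $\delta$ per period, where $1+p'$ is large; its mean over a period is necessarily $1$. The map $x\mapsto x+\frac1\nu p(\nu x)$ of the line contracts most points by $\lambda$ and moves no point by more than $O(1/\nu)$. Apply it in each coordinate of $\mathbb R^m$, and repeat with rapidly increasing frequencies: $\varphi_0(x)=x$,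
$$\varphi_{k+1}(x)=\varphi_k\big(x+\tfrac1{\nu_k}p(\nu_kx)\big),\qquad \varphi_{k+1}'(x)=\varphi_k'\big(x+\tfrac1{\nu_k}p(\nu_kx)\big)\,\big(1+p'(\nu_kx)\big).$$
Since $\varphi_k'$ is uniformly continuous and bounded below, for $\nu_k$ large we have $\varphi'_{k+1}(x)\approx\varphi_k'(x)(1+p'(\nu_kx))$ with relative error as small as we like. So we can arrange that $\varphi_k'(x)$ is within a factor $2$ of $\prod_{j<k}(1+p'(\nu_jx))$ for all $k$. Most points see the factor $\lambda$ most of the time, so most of the space seems to be crushed.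

The failure occurs at points where one coordinate sees a bump and another does not. Since $1+p'$ has mean $1$ and is not constant, it exceeds $1$ somewhere. So $O=\{y\in\mathbb R^m:(1+p'(y_1))/(1+p'(y_2))>1/\lambda=2m\}$ is open and nonempty. If $\nu_0\ll\nu_1\ll\cdots$, then for each $k$ some $x$ has $\nu_jx\in O$ for all $j<k$: the open set found at one stage contains a full period cube of the next frequency. At such an $x$ the ratio $\varphi_k'(x_1)/\varphi_k'(x_2)$ is at least $\frac14(2m)^k$. The maps $(\varphi_k(x_1),\dots,\varphi_k(x_m))$ are therefore not uniformly quasiconformal.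

No cleverer choice inside the hyperplane helps. If $f:\mathbb R^n\to\mathbb R^n$ is quasiconformal and maps $\mathbb R^m$ into $\mathbb R^m$, then $f|_{\mathbb R^m}$ satisfies the condition in the definition with the same constant (restricting to spheres of $\mathbb R^m$ lowers the supremum and raises the infimum), so after composing with a reflection if necessary it is a quasiconformal map of $\mathbb R^m$ onto an open subset of $\mathbb R^m$. As $m\ge 2$, the textbook theorem of Gehring says that quasiconformal maps in dimension $m$ preserve Lebesgue null sets, and the inverse map is quasiconformal too. Hence $|f(E)|_m=0$ forces $|E|_m=0$. The map must leave the hyperplane.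

## Wrinkles lengthen, and what this does to averages

Leaving the hyperplane gives one new freedom. Write $r\ge1$, and let a curve in the $(x_i,t)$-plane have constant speed $r$ and tangent angle $\alpha\cos(2\pi\nu x_i)$. If $r\int_0^1\cos(\alpha\cos2\pi\xi)\,d\xi=1$, then this curve advances by exactly $1/\nu$ horizontally and by $0$ vertically over one period $1/\nu$. So it stays within $O(1/\nu)$ of the line it replaces, yet it is longer by the factor $r$. We call this a corrugation. Corrugation cannot shorten: a curve that advances by $1/\nu$ has length at least $1/\nu$.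

So here is a plan for one cycle of a construction. Stretch in each coordinate as above, with local factors $A_i=1+p'(\nu x_i)$. Then corrugate every direction so that all tangential factors become equal to one number $T\ge\max_iA_i$. Adjust the normal direction so that it also carries the factor $T$. After this the map is conformal again, infinitesimally, on the hyperplane, and we can start the next cycle. A smooth choice of $T$ that dominates $\max_i A_i$ is
$$T=\sum_{i\le m}(1+p'(\nu x_i)).$$

Test it for $m=2$, $\lambda=\frac14$, with the (non-smooth) model in which $1+p'=\frac14+\frac3{4\delta}$ on an interval of length $\delta$ and $\frac14$ elsewhere. Per period cell, $T$ equals $\frac12$ with probability $(1-\delta)^2$, equals $\frac12+\frac3{4\delta}$ with probability $2\delta(1-\delta)$, and $\frac12+\frac3{2\delta}$ with probability $\delta^2$. The mean of $T$ is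
$$\tfrac12+\tfrac32(1-\delta)+\tfrac32\delta=2 .$$
In general the mean of $T$ is $\sum_i\int(1+p')=m>1$. By Jensen $\int T^m\ge m^m$, so the total area, which is multiplied by about $\int T^m$ in a cycle, grows. But the typical value of $T$ is $m\lambda=\frac12<1$, and for $s<1$
$$\int T^s\le 2^{-s}+O(\delta^{1-s})<1\quad\text{for small }\delta .$$
So the $s$-th moments of the products of the factors decay geometrically: almost every point is crushed, while area accumulates on a null set. The exponent $s=1$ would not do, since there the mean is $m$.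

Two difficulties remain. First, constants of quasiconformality multiply under composition, and we compose infinitely often. The cure is to let each perturbation live in a slab $|t|\le1/\nu$ so thin that the preceding map looks, in the slab, like its derivative on the hyperplane; and that derivative is within a factor $2$ of being conformal (or, within a cycle, of one of finitely many kinds of bounded diagonal distortion). Then the new distortion is controlled by the distortion on the hyperplane alone, and nothing accumulates. Second, for part (b) we must switch the construction off, smoothly, where the factor has become too large. The strength of a corrugation behaves like $\alpha\approx2\sqrt{\log r}$, since $\int_0^1\cos(\alpha\cos2\pi\xi)d\xi=1-\alpha^2/4+\cdots$, and the square root is not smooth at $r=1$. So the switch has to be designed such that $\log r$ is the square of a smooth function.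

## Perturbing a diffeomorphism in a thin slab

"Periodic" means $\mathbb Z^m$-periodic. Let $\mathcal D$ be the set of $C^\infty$ diffeomorphisms $F$ of $\mathbb R^n$ with $\det DF>0$, with $F(z+e_i)=F(z)+e_i$ for $i\le m$, and with $F(z)=z$ for $|t|\ge1$. For $F\in\mathcal D$, periodicity and compactness show that $DF$ is uniformly continuous and that $DF$ and $(DF)^{-1}$ are bounded. Put $G_F=DF^TDF$; this is the metric that $F$ pulls back.

The perturbations have two scales. Let $U(x,y,\sigma)\in\mathbb R^n$ be $C^\infty$ on $\mathbb R^m\times\mathbb R^m\times\mathbb R$, periodic in $x$ and in $y$, with $U=0$ for $|\sigma|\ge1$. Here $x$ is the slow variable and $(y,\sigma)$ is the fast one. Put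
$$N(x,y,\sigma)=I+D_{(y,\sigma)}U,\qquad \Psi_\nu(x,t)=(x,t)+\tfrac1\nu U(x,\nu x,\nu t)\quad(\nu\in\mathbb N),$$
and assume $\det N>0$ everywhere.

Example. With $U=\chi(\sigma)(p(y_1),\dots,p(y_m),0)$, where $\chi$ is a cutoff equal to $1$ near $0$, the map $\Psi_\nu$ on $t=0$ is the coordinatewise stretch of the previous sections, and $N(x,y,0)=\operatorname{diag}(1+p'(y_1),\dots,1+p'(y_m),1)$.

**Lemma 3.** Let $F\in\mathcal D$. For all large $\nu$ we have $\Psi_\nu\in\mathcal D$ and $F\circ\Psi_\nu\in\mathcal D$, and $\Psi_\nu=\mathrm{id}$, hence $F\circ\Psi_\nu=F$, on $\{|t|\ge1/\nu\}$. Moreover $\sup|F\circ\Psi_\nu-F|\to0$ as $\nu\to\infty$, and, uniformly for $|t|\le1/\nu$,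
$$D(F\circ\Psi_\nu)(x,t)=DF(x,0)\,N(x,\nu x,\nu t)+o(1).\tag{3}$$
If $U(x,\cdot,\cdot)\equiv0$ for some $x$, then $\Psi_\nu(x,t)=(x,t)$ for all $t$.

**Step 1: $\Psi_\nu$ is a diffeomorphism in $\mathcal D$.** The chain rule gives $D\Psi_\nu(x,t)=N(x,\nu x,\nu t)+O(1/\nu)$ uniformly, because the only remaining term is $\frac1\nu\partial_xU$ and $\partial_xU$ is bounded. Since $N$ is periodic in $x,y$ and $N=I$ for $|\sigma|\ge1$, compactness shows that $N$ is bounded and $\det N$ is bounded below by a positive constant. So $\det D\Psi_\nu>0$ everywhere for large $\nu$. Since $\Psi_\nu-\mathrm{id}$ is bounded, $\Psi_\nu$ is proper. A proper local diffeomorphism of $\mathbb R^n$ to itself is a covering map onto a simply connected space, hence a diffeomorphism. As $\nu\in\mathbb N$, $U(x+e_i,\nu x+\nu e_i,\nu t)=U(x,\nu x,\nu t)$, so $\Psi_\nu(z+e_i)=\Psi_\nu(z)+e_i$. For $|t|\ge1/\nu$ we have $U(x,\nu x,\nu t)=0$, so $\Psi_\nu$ is the identity there. Hence $\Psi_\nu$ and $F\circ\Psi_\nu$ are in $\mathcal D$.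

**Step 2: closeness and the derivative.** We have $|F\circ\Psi_\nu-F|\le\sup\|DF\|\,\sup|U|/\nu\to0$. For $|t|\le1/\nu$, $|\Psi_\nu(x,t)-(x,0)|\le(1+\sup|U|)/\nu$, so $DF(\Psi_\nu(x,t))=DF(x,0)+o(1)$ by uniform continuity. Multiplying by $D\Psi_\nu=N+O(1/\nu)$ and using that $DF$ and $N$ are bounded gives (3). The last claim can be read off the formula for $\Psi_\nu$. $\square$

Next we record how the metric on the hyperplane changes.

**Definition (ideal state).** Let $\Delta=\operatorname{diag}(g_1^2,\dots,g_n^2)$ with $g_j>0$ smooth and periodic functions of $x$, and let $q\ge1$. We say that $\Delta$ is an ideal state of $F$ with pinching $q$ if, as quadratic forms,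
$$q^{-1}\Delta(x)\le G_F(x,0)\le q\,\Delta(x)\qquad\text{for all }x\in\mathbb R^m.\tag{4}$$

Example. $F=\mathrm{id}$ has ideal state $I$ with pinching $1$.

From (4), $\|DF(x,0)\|\le\sqrt q\max_jg_j$ and $\|DF(x,0)^{-1}\|\le\sqrt q/\min_jg_j$, so
$$\kappa(DF(x,0))\le q\,\frac{\max_jg_j(x)}{\min_jg_j(x)}.\tag{5}$$

**Lemma 4.** Let $F\in\mathcal D$ have ideal state $\Delta$ with pinching $q$, let $q_+>q$, put $\Delta_+(x,y)=N(x,y,0)^T\Delta(x)N(x,y,0)$ and $F_+=F\circ\Psi_\nu$. For all large $\nu$,
$$q_+^{-1}\Delta_+(x,\nu x)\le G_{F_+}(x,0)\le q_+\Delta_+(x,\nu x),\tag{6}$$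
$$\kappa(DF_+(x,t))\le2\,\kappa(DF(x,0))\,\kappa(N(x,\nu x,\nu t))\qquad\text{for }|t|\le\tfrac1\nu.\tag{7}$$

**Proof.** By (3), $G_{F_+}(x,0)=N^TG_F(x,0)N+\mathcal E_\nu(x)$ with $N=N(x,\nu x,0)$ and $\sup_x\|\mathcal E_\nu(x)\|\to0$. The first term lies between $q^{-1}\Delta_+$ and $q\Delta_+$. By compactness $\Delta_+\ge\mu I$ for some $\mu>0$, so $\pm\mathcal E_\nu\le(\|\mathcal E_\nu\|/\mu)\Delta_+$, and (6) holds as soon as $q+\|\mathcal E_\nu\|/\mu\le q_+$ and $q^{-1}-\|\mathcal E_\nu\|/\mu\ge q_+^{-1}$. For (7), the matrices $DF(x,0)N(x,y,\sigma)$ range over a compact set of invertible matrices, on a neighborhood of which $\kappa$ is uniformly continuous. So (3) gives $\kappa(DF_+(x,t))\le2\kappa(DF(x,0)N(x,\nu x,\nu t))$ for large $\nu$, and $\kappa(AB)\le\kappa(A)\kappa(B)$. $\square$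

The right side of (7) involves the distortion of $F$ only on the hyperplane. This is why distortion will not accumulate.

## The stretching profile and the factor $T(c,y)$

Fix $s\in(0,1)$ and $\lambda=\frac1{2m}$. We now fix functions once and for all. All constants in this section depend only on $m$ and $s$.

**Step 1: the profile $p$.** For $\delta\in(0,1)$ let $B\ge0$ be smooth and $1$-periodic, supported on one period in an interval of length $\delta$, with $\int_0^1B=1$ and $B\le2/\delta$. Put $p(y)=\int_0^y(1-\lambda)(B-1)$. Since $\int_0^1(B-1)=0$, $p$ is smooth and $1$-periodic. We have $p'\ge-(1-\lambda)$ with equality outside an interval of length $\delta$ per period, and $p'\le2/\delta$. So $1+p'\in[\lambda,3/\delta]$.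

**Step 2: a stretch with a dial $c\in[0,1]$.** We want stretch factors $A_i(c,y)$ and a common target $T(c,y)\ge A_i$, all equal to $1$ when $c=0$, with $T=\sum_i(1+p'(y_i))$ when $c=1$, and such that $\log(T/A_i)$ is $c^2$ times a smooth positive function. For $b\in[0,1]$ and $w>-1$ let
$$\omega(b,w)=\int_0^1\frac{w\,d\xi}{1+\xi bw},\qquad\text{so that}\qquad b\,\omega(b,w)=\log(1+bw).$$
For $w$ in the compact interval $[-(1-\lambda),2/\delta]\subset(-1,\infty)$ the denominator stays positive for $b$ in a neighborhood of $[0,1]$, so $\omega$ is smooth there. Note $\omega(0,w)=w$. For $c\in[0,1]$, $y\in\mathbb R^m$ put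
$$\omega_i=\omega(c^2,p'(y_i)),\quad A_i(c,y)=1+c^2p'(y_i)=e^{c^2\omega_i},\quad S=\log\sum_{j\le m}e^{\omega_j},\quad T(c,y)=e^{c^2S},\quad W_i(c,y)=S-\omega_i .$$
These are smooth, and periodic in $y$. By construction
$$T=A_i\,e^{c^2W_i},\qquad W_i=\log\Big(1+\sum_{j\ne i}e^{\omega_j-\omega_i}\Big)>0,\tag{8}$$
where positivity uses $m\ge2$. Hence $T\ge A_i\ge1-(1-\lambda)c^2\ge\lambda$. Also $T(0,y)=1$, and $T(1,y)=\sum_ie^{\omega_i}=\sum_i(1+p'(y_i))$.

**Step 3: the $s$-th moment is less than one.** $T(1,y)=m\lambda=\frac12$ unless some $y_i$ lies in the exceptional set of $p$, which happens on a set of measure at most $m\delta$ in $[0,1]^m$; and always $T(1,y)\le3m/\delta$. Hence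
$$\gamma_0:=\int_{[0,1]^m}T(1,y)^s\,dy\le2^{-s}+m\delta\Big(\frac{3m}\delta\Big)^s=2^{-s}+m(3m)^s\delta^{1-s}<1\tag{9}$$
for $\delta=\delta(m,s)$ small. Fix such a $\delta$ and $p$. Choose $\gamma\in(\gamma_0,1)$ and $\beta>0$ with $\gamma_1:=e^{\beta s}\gamma<1$. Let $T_{\max}=\max T\ge1$. The numbers $1,A_i,T$ all lie in $[\lambda,\max(3/\delta,T_{\max})]$; let $\Gamma$ be the ratio of the endpoints of this interval.

**Step 4: the corrugation angle.** Let $J(\alpha)=\int_0^1\cos(\alpha\cos2\pi\xi)\,d\xi=1-\alpha^2/4+O(\alpha^4)$, an even real analytic function. Near $0$ we have $-\log J(\alpha)=\alpha^2k(\alpha)$ with $k$ smooth and $k(0)=\frac14$. So $\alpha\mapsto\alpha\sqrt{k(\alpha)}$ is smooth near $0$ with derivative $\frac12$ at $0$. Let $\mathbf a$ be its smooth inverse near $0$, with $\mathbf a(0)=0$. Then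
$$J(\mathbf a(h))=e^{-h^2}\qquad\text{for }h\text{ near }0.\tag{10}$$
The length factor $r=e^{h^2}$ thus corresponds to an angle that is a smooth function of $h=\sqrt{\log r}$. By (8), for $r^M=T/A_i$ we can take $h=c\sqrt{W_i/M}$, which is smooth in $c$ because $W_i>0$. This is what the factor $c^2$ is for.

**Step 5: the cutoff and the normal flow.** Let $\chi:\mathbb R\to[0,1]$ be smooth, $\chi=1$ near $0$, $\chi=0$ for $|\sigma|\ge1$. For $\theta>0$ let $\Phi_\theta$ be the time-$\log\theta$ flow of the vector field $\sigma\chi(\sigma)\partial_\sigma$ on $\mathbb R$. It is smooth in $(\theta,\sigma)$, with $\Phi_\theta(\sigma)=\sigma$ for $|\sigma|\ge1$, $\Phi_\theta(0)=0$, $\Phi_\theta'>0$, $\Phi_1=\mathrm{id}$, and $\Phi_\theta'(0)=e^{\log\theta}=\theta$, since the field is $\sigma\partial_\sigma$ near $0$.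

## Stretch, normal rescaling, corrugation

Let $\Delta=\operatorname{diag}(g_1^2,\dots,g_n^2)$ be an ideal state. Each of the following three moves is a choice of $U$. For each we must check that $\det N>0$, compute $\Delta_+$, and bound $\kappa(N)$ by a constant depending only on $m,s$.

**Stretch.** The purpose is to multiply $g_i$ by $A_i$ for $i\le m$. For $c(x)\in[0,1]$ smooth and periodic let
$$U=\chi(\sigma)\,c(x)^2\,(p(y_1),\dots,p(y_m),0).$$
The matrix $N$ is upper triangular: its diagonal entries are $1+\chi c^2p'(y_i)\ge\lambda$ for $i\le m$ and $1$, and its only other entries are $\chi'(\sigma)c^2p(y_i)$ in the last column. So $\det N\ge\lambda^m$. At $\sigma=0$, where $\chi=1$ and $\chi'=0$, $N=\operatorname{diag}(A_1,\dots,A_m,1)$ with $A_i=A_i(c(x),y)$, so $\Delta_+$ is $\Delta$ with $g_i$ replaced by $g_iA_i$, $i\le m$. The entries of $N$ are bounded in terms of $p$ and $\chi$, and $\|N^{-1}\|\le\|N\|^{n-1}/\det N$ (look at the singular values), so $\kappa(N)\le C(m,s)$.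

**Normal rescaling.** The purpose is to multiply $g_n$ by $\theta$. For $\theta(x)\in[\lambda,T_{\max}]$ smooth and periodic let
$$U=(0,\ \Phi_{\theta(x)}(\sigma)-\sigma).$$
Then $N=\operatorname{diag}(1,\dots,1,\Phi'_{\theta(x)}(\sigma))$, so $\det N>0$ and $g_n$ is replaced by $g_n\theta(x)$. Since $\Phi'_\theta(\sigma)$ is positive and continuous on the compact set $[\lambda,T_{\max}]\times[-1,1]$ and equals $1$ for $|\sigma|\ge1$, $\kappa(N)\le C(m,s)$.

**Corrugation in direction $i\le m$.** The purpose is to multiply $g_i$ by $r\ge1$, with all other $g_j$ and the diagonal form unchanged. Assume $\Gamma^{-1}\le g_i/g_n\le\Gamma$. Let $h(x)\ge0$ be smooth, periodic and small, and put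
$$\alpha(x)=\mathbf a(h(x)),\qquad r(x)=e^{h(x)^2},\qquad \vartheta=\alpha(x)\cos2\pi y_i ,$$
so $rJ(\alpha)=1$ by (10). Let
$$u=\int_0^{y_i}\big(r\cos(\alpha\cos2\pi\xi)-1\big)\,d\xi,\qquad v=\frac{g_i}{g_n}\,r\int_0^{y_i}\sin(\alpha\cos2\pi\xi)\,d\xi .$$
Both are $1$-periodic in $y_i$: for $u$ because $rJ(\alpha)=1$, for $v$ because $\xi\mapsto\xi+\frac12$ changes the sign of the integrand, so $\int_0^1\sin(\alpha\cos2\pi\xi)\,d\xi=0$. Let
$$U=\chi(\sigma)\,[u\,e_i+v\,e_n]+\sigma\chi(\sigma)\Big[-\frac{g_n}{g_i}\sin\vartheta\,e_i+(\cos\vartheta-1)e_n\Big].$$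
The first bracket is the wrinkle; the second turns the normal direction along with it.

*The new state.* At $\sigma=0$ we have $\chi=1$, $\chi'=0$, $(\sigma\chi)'=1$, and the second term and its $y$-derivatives vanish. Hence $Ne_j=e_j$ for $j\ne i,n$, and
$$Ne_i=r\Big(\cos\vartheta\,e_i+\frac{g_i}{g_n}\sin\vartheta\,e_n\Big),\qquad Ne_n=-\frac{g_n}{g_i}\sin\vartheta\,e_i+\cos\vartheta\,e_n.\tag{11}$$
In the inner product defined by $\Delta$, where $|e_i|_\Delta=g_i$ and $|e_n|_\Delta=g_n$,
$$\langle Ne_i,Ne_n\rangle_\Delta=r\,(-g_ig_n\sin\vartheta\cos\vartheta+g_ig_n\sin\vartheta\cos\vartheta)=0,$$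
$$|Ne_i|_\Delta^2=r^2(g_i^2\cos^2\vartheta+g_i^2\sin^2\vartheta)=r^2g_i^2,\qquad |Ne_n|_\Delta^2=g_n^2\sin^2\vartheta+g_n^2\cos^2\vartheta=g_n^2 .$$
So $\Delta_+$ is $\Delta$ with $g_i$ replaced by $r(x)g_i$.

*The bound on $N$.* Let $h$ be so small that $|\alpha|\le1$. From $1-\cos\tau\le\tau^2/2$ we get $1-J(\alpha)\le\alpha^2/4$, so $r=1/J\le\frac43$ and $r-1=(1-J)/J\le\alpha^2/3$. Hence $|r\cos\vartheta-1|\le(r-1)+r\vartheta^2/2\le\alpha^2$, which bounds $\partial_{y_i}u$, and $u$ by integration over a period. Likewise $v$ and $\partial_{y_i}v$ are at most $2\Gamma|\alpha|$ in modulus. Finally $\sin\vartheta$ and $\cos\vartheta-1$ are at most $|\alpha|$ in modulus, and their $y_i$-derivatives at most $2\pi|\alpha|$. The matrix $D_{(y,\sigma)}U$ has only two nonzero columns,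
$$\partial_{y_i}U=\chi\,[\partial_{y_i}u\,e_i+\partial_{y_i}v\,e_n]+\sigma\chi\Big[-\frac{g_n}{g_i}\,\partial_{y_i}\sin\vartheta\;e_i+\partial_{y_i}\cos\vartheta\;e_n\Big],$$
$$\partial_\sigma U=\chi'\,[u\,e_i+v\,e_n]+(\sigma\chi)'\Big[-\frac{g_n}{g_i}\sin\vartheta\,e_i+(\cos\vartheta-1)e_n\Big],$$
so $\|D_{(y,\sigma)}U\|\le C(\chi,\Gamma)\sup|\alpha|$. Thus there is $h_0=h_0(m,s)>0$ such that $h\le h_0$ implies $\|N-I\|\le\frac12$. Then $\det N>0$ (join $N$ to $I$ by a segment, which consists of invertible matrices), $\|N\|\le\frac32$, $\|N^{-1}\|\le2$ and $\kappa(N)\le3$.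

Our control of $N$ off the hyperplane is limited to small angles, so a large lengthening will be done in several small corrugations. Fix $M\in\mathbb N$ with $\max_{i,c,y}\sqrt{W_i(c,y)/M}\le h_0$, and let $\kappa_1=\kappa_1(m,s)\ge3$ bound $\kappa(N)$ in all three moves.

## One cycle: from $\rho^2I$ to $(\rho T)^2I$

**Lemma 5.** Let $\rho(x)>0$ and $c(x)\in[0,1]$ be smooth and periodic, and let $F\in\mathcal D$ have ideal state $\rho^2I$. There is a sequence of $2+mM$ moves, the first at a frequency $\nu$ and the later ones at larger frequencies, that leads to the ideal state $(\rho\tau)^2I$ with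
$$\tau(x)=T(c(x),\nu x).$$
In all states met on the way $\max_jg_j/\min_jg_j\le\Gamma$. If $c(x)=0$ for some $x$, then $U(x,\cdot,\cdot)\equiv0$ in every move of the cycle.

**Step 1: stretch.** Apply the stretch with coefficient $c$ at frequency $\nu$. The ideal state becomes $\rho^2\operatorname{diag}(A_1^2,\dots,A_m^2,1)$ with $A_i=A_i(c(x),\nu x)$.

**Step 2: raise the normal factor to the target.** Apply the normal rescaling with $\theta=\tau$, which takes values in $[\lambda,T_{\max}]$. The state becomes $\rho^2\operatorname{diag}(A_1^2,\dots,A_m^2,\tau^2)$.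

**Step 3: raise the tangential factors to the target.** For $i=1,\dots,m$, apply the corrugation in direction $i$ successively $M$ times, each time with $h=c(x)\sqrt{W_i(c(x),\nu x)/M}\le h_0$. This $h$ is smooth because $W_i>0$. Each time $g_i$ is multiplied by $r=e^{c^2W_i/M}=(\tau/A_i)^{1/M}$, by (8). During this $g_i\in[\rho A_i,\rho\tau]$ and $g_n=\rho\tau$, so $g_i/g_n\in[\Gamma^{-1},1]$, as the corrugation requires. After $M$ times $g_i=\rho\tau$.

**Step 4: checks.** In each move the coefficients are smooth periodic functions of $x$ (here $\nu\in\mathbb N$ is used), fixed before the frequency of that move is chosen, so Lemmas 3 and 4 apply at each move with a new, larger frequency. All $g_j/\rho$ lie in $[\lambda,\max(3/\delta,T_{\max})]$, which gives the ratio bound. Finally let $c(x)=0$. For the stretch, $U(x,\cdot,\cdot)=0$ is clear. For the rescaling, $\tau(x)=T(0,\cdot)=1$ and $\Phi_1=\mathrm{id}$. For the corrugations, $h=0$, so $\alpha=0$ and $r=1$, and $u=v=\sin\vartheta=\cos\vartheta-1=0$. $\square$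

## The sequence $F_k$ and its limit

Let $F_0=\mathrm{id}$ and $\rho_0=1$. Given $F_k\in\mathcal D$ and $\rho_k$, choose a smooth periodic $c_k:\mathbb R^m\to[0,1]$, to be specified later in terms of $\rho_k$, and apply one cycle with $\rho=\rho_k$, $c=c_k$. Call the frequency of its first move $\nu_k$. The result is $F_{k+1}=F_k\circ\Psi\circ\cdots\circ\Psi$ with $2+mM$ factors, each new factor on the right, and
$$\rho_{k+1}(x)=\rho_k(x)\,T(c_k(x),\nu_kx).\tag{12}$$
Let also $R_k(x)=\prod_{j<k}T(1,\nu_jx)$; this is what $\rho_k$ would be with all $c_j\equiv 1$. The frequencies of all moves are strictly increasing positive integers, chosen inductively so large that the following hold.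

1. Lemmas 3 and 4 apply at each move, and the map obtained after $j$ moves in total has the current ideal state with pinching $2-2^{-j}$. (For $j=0$ the pinching is $1$, with $\Delta=I$.)
2. The $j$th move changes the map by at most $2^{-j}$ in sup norm.
3. $\|DF_k(x,t)\|\le2\|DF_k(x,0)\|$ for $|t|\le2/\nu_k$.
4. $\int_{[0,1]^m}R_{k+1}^s\le\gamma\int_{[0,1]^m}R_k^s$.

Items 1 and 2 are possible by Lemmas 3 and 4, since $2-2^{-j}$ increases strictly. Item 3 is possible because $DF_k$ is uniformly continuous and $\|DF_k\|$ is bounded below by a positive constant. For item 4, recall that for continuous periodic $A,B$,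
$$\int_{[0,1]^m}A(x)B(\nu x)\,dx\to\int_{[0,1]^m}A\int_{[0,1]^m}B\qquad(\nu\to\infty,\ \nu\in\mathbb N):$$
on each of the $\nu^m$ cubes of side $1/\nu$ replace $A$ by its value at the center, with uniformly small error, and use that $B(\nu\,\cdot)$ has integral $\nu^{-m}\int B$ there. With $A=R_k^s$ and $B=T(1,\cdot)^s$, the limit is $\gamma_0\int R_k^s<\gamma\int R_k^s$.

From item 4, $\int_{[0,1]^m}R_k^s\le\gamma^k$, and Chebyshev's inequality gives, for $\Lambda>0$,
$$|\{x\in[0,1]^m:R_k(x)>\Lambda e^{-\beta k}\}|_m\le\Lambda^{-s}e^{\beta sk}\gamma^k=\Lambda^{-s}\gamma_1^k.\tag{13}$$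
This holds whatever the functions $c_k$ are, since $R_k$ depends only on the frequencies.

**Proposition 6.** The maps $F_k$ converge uniformly to a quasiconformal $f:\mathbb R^n\to\mathbb R^n$ with constant $H$ depending only on $n,s$. Moreover $f(z+e_i)=f(z)+e_i$ for $i\le m$, $f$ is $\eta$-quasisymmetric with $\eta=\eta_{n,s}$, $f-\mathrm{id}$ is bounded, $f=F_k$ on $\{|t|\ge1/\nu_k\}$, and
$$\tfrac12\rho_k^2I\le G_{F_k}(x,0)\le2\rho_k^2I.\tag{14}$$

**Step 1: a bound on $\kappa$ that does not grow.** (14) is item 1, as the pinching is below $2$. Let $F_+$ be the map after one more move, at frequency $\nu$. By (7), then (5) with $q\le2$ and $\max g_j/\min g_j\le\Gamma$, on the slab $|t|\le1/\nu$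
$$\kappa(DF_+)\le2\cdot2\Gamma\cdot\kappa_1=:K_0 ,$$
and off the slab $F_+$ is the previous map. The identity has $\kappa=1$. By induction $\kappa\le K_0$ everywhere for all maps in the sequence, where $K_0$ depends only on $m,s$. By Fact F and (2), all $F_k$ are $\eta$-quasisymmetric with the same $\eta=\eta_{n,s}$.

**Step 2: the limit is a homeomorphism.** Uniform convergence follows from item 2. The limit $f$ is continuous and satisfies $|f(a)-f(b)|\le\eta\big(\frac{|a-b|}{|a-d|}\big)|f(a)-f(d)|$ for $a\ne d$. If $f(a)=f(d)$ with $a\ne d$, this would make $f$ constant; but $f=\mathrm{id}$ for $|t|\ge1$. So $f$ is injective. Periodicity passes to the limit, and together with $f=\mathrm{id}$ for $|t|\ge1$ it shows that $f-\mathrm{id}$ is bounded. Hence $f$ is proper and its image is closed; by invariance of domain the image is open and $f$ is a homeomorphism onto it. So $f$ is a homeomorphism of $\mathbb R^n$, and it is $\eta$-quasisymmetric.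

**Step 3: orientation, and the constant.** The straight-line homotopy from $f$ to the identity is proper, because $f-\mathrm{id}$ is bounded. So $f$ has degree $1$ and preserves orientation. Quasisymmetry with $|a-b|=|a-d|=r$ gives the condition in the definition of quasiconformality with $H=\eta(1)$, for all radii.

**Step 4: $f=F_k$ away from the hyperplane.** All moves from cycle $k$ on have frequency at least $\nu_k$, so their factors $\Psi$ are the identity on $\{|t|\ge1/\nu_k\}$. $\square$

## Points where $\rho_k\to0$ uniformly have null image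

The limit $f$ is not smooth on the hyperplane, so we cannot use derivatives of $f$ there. The next lemma measures $f$ at height $1/\nu_k$, where $f=F_k$, and transports the estimate down by quasisymmetry. That the normal direction carries the factor $\rho_k$ too is what makes this work.

**Lemma 7.** If $X\subset[0,1]^m$ and $\epsilon_k:=\sup_X\rho_k\to0$ as $k\to\infty$, then $|f(X)|_m=0$.

**Proof.** Let $\ell=1/\nu_k$ and divide $[0,1]^m$ into $\nu_k^m$ cubes of side $\ell$. Let $K$ be one of them that contains some $x\in X$. By item 3 and (14), $\|DF_k(x,t)\|\le2\sqrt2\,\rho_k(x)$ for $|t|\le2\ell$, so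
$$|F_k(x,2\ell)-F_k(x,\ell)|\le2\sqrt2\,\ell\epsilon_k\le3\ell\epsilon_k ,$$
and $f=F_k$ at these two points by Proposition 6. For $y\in K$ we have $|(y,0)-(x,\ell)|\le\sqrt{m\ell^2+\ell^2}=\sqrt n\,\ell$, while $|(x,2\ell)-(x,\ell)|=\ell$. Quasisymmetry with center $(x,\ell)$ gives $|f(y,0)-f(x,\ell)|\le3\eta(\sqrt n)\,\ell\epsilon_k$. Hence $\operatorname{diam}f(K)\le C\ell\epsilon_k$ with $C=6\eta(\sqrt n)$. So $f(X)$ is covered by at most $\nu_k^m$ sets of diameter at most $C\epsilon_k/\nu_k\to0$, and the sum of the $m$-th powers of these diameters is at most $C^m\epsilon_k^m\to0$. $\square$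

## Proof of Theorem 1(a): never switching off

Take $s=\frac12$ and $c_k\equiv1$, so that $\rho_k=R_k$. By (13) with $\Lambda=1$ and the Borel–Cantelli lemma, a.e. $x\in[0,1]^m$ lies in some
$$X_N=\{x\in[0,1]^m:\rho_k(x)\le e^{-\beta k}\ \text{for all }k\ge N\}.$$
By Lemma 7, $|f(X_N)|_m=0$. Let $E=\bigcup_NX_N+\mathbb Z^m$. It has full measure, and $|f(E)|_m=0$ since $f(x+j)=f(x)+j$ for $j\in\mathbb Z^m$. $\square$

## Proof of Theorem 1(b): switching off above a decaying threshold

The map just built will not serve for (b): by Theorem 2 every open set has image of infinite measure. The rare large factors must be stopped. We compare $\rho_k$ with a threshold that decays geometrically, and set $c_k=0$ where $\rho_k$ lies above it. Where this happens the map is frozen for good.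

**Step 1: the switch.** Fix $s\in(0,1)$, let $L\ge2$ and $\Lambda_k=Le^{-\beta k}$. Let $\zeta:\mathbb R\to[0,1]$ be smooth, $\zeta=1$ on $(-\infty,\frac12]$, $\zeta=0$ on $[1,\infty)$, $\zeta>0$ on $(-\infty,1)$. Take $c_k=\zeta(\rho_k/\Lambda_k)$, which is smooth and periodic.

**Step 2: the crushed set, and its measure.** Let
$$E=\{x:R_k(x)\le\Lambda_k/2\ \text{ for all }k\ge0\},$$
which is closed and periodic. On $E$ we have $\rho_k=R_k$ and $c_k=1$ for all $k$. Indeed $\rho_0=R_0$, and if $\rho_k=R_k\le\Lambda_k/2$, then $c_k=1$ and $\rho_{k+1}=\rho_kT(1,\nu_kx)=R_{k+1}$. Thus $\rho_k\le\Lambda_k/2\to0$ uniformly on $E$, and $|f(E)|_m=0$ by Lemma 7 and periodicity. Since $R_0=1\le L/2$, the index $k=0$ excludes no point, and (13) with $\Lambda=L/2$ gives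
$$|[0,1]^m\setminus E|_m\le\sum_{k\ge1}\Big(\frac2L\Big)^s\gamma_1^k\le C_1L^{-s}.$$

**Step 3: once off, always off.** If $c_k(x)=0$, then $\rho_k(x)\ge\Lambda_k$, because $\zeta>0$ below $1$. Then $\rho_{k+1}(x)=\rho_k(x)T(0,\cdot)=\rho_k(x)\ge\Lambda_k\ge\Lambda_{k+1}$, so $c_{k+1}(x)=0$. By induction $c_j(x)=0$ for all $j\ge k$. By the last statements of Lemma 5 and Lemma 3, every factor $\Psi$ used from cycle $k$ on fixes $(x,t)$ for all $t$. Hence $f(x,0)=F_k(x,0)$.

**Step 4: the area of one cell.** Write $[0,1]^m=Z\cup\bigcup_{k\ge0}Y_k$ with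
$$Z=\{c_k>0\text{ for all }k\},\qquad Y_k=\{c_j>0\text{ for }j<k,\ c_k=0\}.$$

- On $Z$, $\rho_k<\Lambda_k$ for all $k$, and $\Lambda_k\to0$; so $|f(Z)|_m=0$ by Lemma 7.
- $Y_0=\emptyset$, because $\rho_0=1\le L/2$ gives $c_0=1$.
- Let $k\ge1$. On $Y_k$ we have $\rho_{k-1}<\Lambda_{k-1}$, so $\rho_k\le T_{\max}\Lambda_{k-1}$ by (12). Also $Y_k\cap E=\emptyset$, since all $c_j=1$ on $E$. By Step 3, $f=F_k$ on $Y_k$. The map $x\mapsto F_k(x,0)$ is smooth and injective, and its $m$-dimensional Jacobian is at most $\|DF_k(x,0)\|^m\le(\sqrt2\rho_k)^m$ by (14). The area formula gives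
$$|f(Y_k)|_m=|F_k(Y_k)|_m\le2^{m/2}(T_{\max}\Lambda_{k-1})^m\,|[0,1]^m\setminus E|_m\le C\,L^me^{-\beta m(k-1)}L^{-s}.$$

Summing over $k$, $|f([0,1]^m)|_m\le C_2L^{m-s}<\infty$, where $C_1,C_2$ depend only on $m,s$.

**Step 5: choosing $L$.** Let $L=\max\{2,(C_1/\varepsilon)^{1/s}\}$. Then $|[0,1]^m\setminus E|_m\le C_1L^{-s}\le\varepsilon$, and, as $\varepsilon<1$,
$$|f([0,1]^m)|_m\le C_2L^{m-s}\le C\varepsilon^{-(m-s)/s}.$$
The constant $H$ of Proposition 6 does not depend on $L$, hence not on $\varepsilon$. As $\varepsilon<1$, $|E|_m>0$. Since $f-\mathrm{id}$ is bounded, each ball meets the images of only finitely many cells $[0,1]^m+j$, $j\in\mathbb Z^m$, and these images are translates of $f([0,1]^m)$. So $f(\mathbb R^m)$ has locally finite $m$-measure. $\square$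

## A lower mass bound on the image surface

We turn to Theorem 2. By Fact F the given $f$ is $\eta$-quasisymmetric with $\eta=\eta_{n,H}$. The first ingredient says that the image of a ball of the hyperplane cannot have too little area for its diameter: it has to separate two balls of comparable size.

**Lemma 8.** There is $c_0=c_0(n,\eta)>0$ such that for $x\in\mathbb R^m$, $r>0$, with $B^m$ denoting open balls of $\mathbb R^m$,
$$|f(B^m(x,r))|_m\ge c_0\,\big(\operatorname{diam}f(B^m(x,\sqrt m\,r))\big)^m.\tag{15}$$

**Step 1: a ball inside the image.** Let $\ell=\min|f(z)-f(x)|$ over $z\in\mathbb R^n$ with $|z-x|=r$. Then $B(f(x),\ell)\subset f(B^n(x,r))$, because this ball is connected, contains $f(x)$, and misses $\partial f(B^n(x,r))=f(\partial B^n(x,r))$. Let $z_0$ be a minimizing $z$. Quasisymmetry with center $x$, comparing with $z_0$, gives $|f(y)-f(x)|\le\eta(\sqrt m)\ell$ for $y\in B^m(x,\sqrt m\,r)$, so $\operatorname{diam}f(B^m(x,\sqrt m\,r))\le2\eta(\sqrt m)\ell$.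

**Step 2: two balls on either side of the surface.** Choose $\theta\in(0,1)$ with $\eta(\theta)\le\frac12$, and put $z_\pm=x\pm\theta re_n$. Comparing with $z_0$ again, $|f(z_\pm)-f(x)|\le\eta(\theta)\ell\le\ell/2$. For $w\in\mathbb R^m$ we have $|w-z_\pm|\ge\theta r$, while $|x\pm re_n-z_\pm|\le r$ and $|x-z_\pm|=\theta r$. Quasisymmetry with center $z_\pm$ gives
$$\ell\le|f(x\pm re_n)-f(x)|\le|f(x\pm re_n)-f(z_\pm)|+|f(z_\pm)-f(x)|\le\big(\eta(1/\theta)+\eta(1)\big)\,|f(z_\pm)-f(w)|.$$
With $c_1=(\eta(1/\theta)+\eta(1))^{-1}$, the open balls $B_\pm=B(f(z_\pm),c_1\ell)$ miss $f(\mathbb R^m)$. Taking $w=x$ gives $c_1\ell\le|f(z_\pm)-f(x)|\le\ell/2$, so $B_\pm\subset B(f(x),\ell)$. As $B_\pm$ is connected, misses $f(\mathbb R^m)$ and contains $f(z_\pm)$, the balls $B_+$ and $B_-$ lie in the images of the open upper and lower half-spaces respectively.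

**Step 3: the shadow of the surface.** Every segment from $B_+$ to $B_-$ therefore meets $f(\mathbb R^m)$. By convexity it stays in $B(f(x),\ell)\subset f(B^n(x,r))$. As $f$ is injective, $f(\mathbb R^m)\cap f(B^n(x,r))=f(B^m(x,r))$, so the segment meets $f(B^m(x,r))$. Apply this to the segments $[f(z_-)+h,f(z_+)+h]$ with $h\perp f(z_+)-f(z_-)$ and $|h|<c_1\ell$. We see that the orthogonal projection of $f(B^m(x,r))$ along $f(z_+)-f(z_-)$ contains an $m$-ball of radius $c_1\ell$. Projections do not increase Hausdorff measure, so $|f(B^m(x,r))|_m$ is at least a constant (depending on $m$) times $(c_1\ell)^m$, and Step 1 gives (15). $\square$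

## Length and area: proof of Theorem 2

The plan is to chop $Q$ into small cubes, bound the length of images of lines from below by the width of $f(Q)$, and bound the sums from above by Hölder's inequality and Lemma 8. The cubes near $E$ will contribute nothing, since they carry little image area.

**Step 1: reduction to Borel $E$.** Hausdorff measure is Borel regular, so $f(E)$ lies in a Borel set of zero $m$-measure. Replacing $E$ by the preimage of that set in $Q$ enlarges $E$, so it only decreases $|Q\setminus E|_m$. Hence we may assume $E$ is Borel. Put $\mu(A)=|f(A)|_m$ for Borel $A\subset Q$; this is a finite Borel measure on $Q$ with $\mu(E)=0$.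

**Step 2: the width of $f(Q)$.** Let $a$ be the side of $Q$, choose coordinates of $\mathbb R^m$ parallel to the sides of $Q$, and let $d>0$ be the distance between the $f$-images of the two faces of $Q$ orthogonal to $e_1$. Let $u,v$ in these two faces realize $d$. For $y\in Q$, $|y-u|\le\sqrt m\,a\le\sqrt m\,|v-u|$, so $|f(y)-f(u)|\le\eta(\sqrt m)|f(v)-f(u)|=\eta(\sqrt m)d$. Hence $\operatorname{diam}f(Q)\le2\eta(\sqrt m)\,d$.

**Step 3: a lower bound from lines.** Let $j\in\mathbb N$ and $\varrho=a/j$. Divide $Q$ into $j^m$ closed cubes $q_i$ of side $\varrho$ with centers $x_i$, and let $g=\sum_i\varrho^{-1}\operatorname{diam}f(q_i)\,1_{q_i}$. Almost every segment $l$ parallel to $e_1$ that joins the two faces crosses $j$ cubes, each in length $\varrho$, and the connected set $f(l)$ joins the images of the faces and is covered by the images of these cubes. So $\int_lg=\sum_{q_i\cap l\ne\emptyset}\operatorname{diam}f(q_i)\ge d$. By Fubini,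
$$\sum_i\varrho^{m-1}\operatorname{diam}f(q_i)=\int_Qg\ge d\,a^{m-1}.\tag{16}$$

**Step 4: an upper bound from area.** Since $q_i\subset\overline{B^m(x_i,\sqrt m\,\varrho/2)}$ and the balls $B^m(x_i,\varrho/2)\subset q_i$ are disjoint, (15) with $r=\varrho/2$ gives, for any index set $I$,
$$\sum_{i\in I}(\operatorname{diam}f(q_i))^m\le c_0^{-1}\mu\Big(\bigcup_{i\in I}q_i\Big).$$
Apply Hölder's inequality with exponents $m$ and $m/(m-1)$, noting $(\varrho^{m-1})^{m/(m-1)}=\varrho^m=|q_i|_m$:
$$\sum_{i\in I}\varrho^{m-1}\operatorname{diam}f(q_i)\le\Big(c_0^{-1}\mu\Big(\bigcup_{i\in I}q_i\Big)\Big)^{1/m}\Big|\bigcup_{i\in I}q_i\Big|_m^{(m-1)/m}.\tag{17}$$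

**Step 5: splitting the cubes.** Let $A\subset E$ be compact and $A_\varrho=\{y\in Q:\operatorname{dist}(y,A)\le\sqrt m\,\varrho\}$. The cubes meeting $A$ lie in $A_\varrho$, and the union of the cubes not meeting $A$ lies in $Q\setminus A$. Apply (17) to the two families separately and use (16):
$$d\,a^{m-1}\le\big(c_0^{-1}\mu(A_\varrho)\big)^{1/m}|Q|_m^{(m-1)/m}+\big(c_0^{-1}\mu(Q)\big)^{1/m}|Q\setminus A|_m^{(m-1)/m}.$$
Let $\varrho\to0$. As $A$ is compact and $\mu$ is finite, $\mu(A_\varrho)\to\mu(A)=0$, so the first term disappears. Then let $|Q\setminus A|_m\to|Q\setminus E|_m$ by inner regularity. We get $d\,a^{m-1}\le(c_0^{-1}\mu(Q))^{1/m}|Q\setminus E|_m^{(m-1)/m}$. As $m\ge2$, this can be solved for $|Q\setminus E|_m$: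
$$|Q\setminus E|_m\ge\Big(\frac{c_0d^m}{\mu(Q)}\Big)^{1/(m-1)}a^m .$$
Since $|Q|_m=a^m$ and $d\ge\operatorname{diam}f(Q)/(2\eta(\sqrt m))$ by Step 2, the estimate of Theorem 2 follows, with $c=\big(c_0(2\eta(\sqrt m))^{-m}\big)^{1/(m-1)}$. $\square$

## Which sets can be crushed at finite area, and the exponent $m-1$

It remains to derive the three consequences in Theorem 2.

**First consequence.** Let $|f(E)|_m=0$ and let $E$ have full measure in a nonempty open $O\subset\mathbb R^m$. Then no closed cube $Q\subset O$ can have $|f(Q)|_m<\infty$: otherwise the theorem for $E\cap Q$ would give $0=|Q\setminus E|_m>0$. But if $f(\mathbb R^m)$ has locally finite $m$-measure, then the compact set $f(Q)$ has finite measure for every $Q$. So no such $O$ exists.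

**Second consequence.** In Theorem 1(a), $E$ has full measure in every open set. By the previous argument every closed cube has image of infinite measure, and every nonempty open set contains a cube.

**Third consequence.** Now $f(e_1)=f(0)+e_1$ gives $\operatorname{diam}f([0,1]^m)\ge1$. If $|f([0,1]^m)|_m=\infty$, there is nothing to prove. Otherwise the theorem with $Q=[0,1]^m$ and $E\cap Q$ gives
$$\varepsilon\ge c\,|f([0,1]^m)|_m^{-1/(m-1)},\qquad\text{i.e.}\qquad|f([0,1]^m)|_m\ge c^{m-1}\varepsilon^{-(m-1)} .$$
For the optimality of the exponent, let $p>m-1$. Choose $s<1$ with $(m-s)/s<p$. The maps of Theorem 1(b) for this $s$ have a fixed constant $H(n,s)$ and satisfy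
$$|f([0,1]^m)|_m\le C\varepsilon^{-(m-s)/s}=o(\varepsilon^{-p})\qquad(\varepsilon\to0).$$
So the exponent $m-1$ cannot be replaced by $p$ with a constant depending only on $n$ and $H$. $\square$
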